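# Even sets of $(-4)$-curves on rational surfaces and seven labeled lines

Everything is over $\mathbb C$. Surfaces are projective, $\equiv$ between integral divisors or line bundles on a surface means linear equivalence (I also write $\sim$), and $h^i(B)$ means $h^i(\mathcal O(B))$.

## Even sets of $(-4)$-curves and their double covers

**Definition ($(-4)$-curve).** A $(-4)$-curve on a smooth surface $X$ is a smooth rational curve $C_i$ with $C_i^2=-4$. By adjunction $-2=C_i^2+K_X\cdot C_i$, so $K_X\cdot C_i=2$.

*Example.* Take a general pencil of plane cubics and blow up its nine base points. The result is a rational surface $X_0$ with an elliptic fibration over $\mathbb P^1$. Its fiber class $F$ satisfies $K_{X_0}=-F$, and its singular fibers are $12$ irreducible nodal cubics. Blow up the node of one nodal fiber, with exceptional curve $E$. The strict transform of that fiber is $F-2E$. It is smooth and rational, and $(F-2E)^2=0-4=-4$.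

**Definition (even set).** Let $X$ be a smooth rational surface. A set of $n\ge1$ disjoint smooth rational curves $C_1,\dots,C_n$ on $X$ is an even set if there is $L\in\operatorname{Pic}(X)$ with $2L\equiv C:=C_1+\dots+C_n$.

*Example.* Blow up the nodes of $n=2m$ of the nodal fibers above, with exceptional curves $E_1,\dots,E_{2m}$. The curves $C_i=F-2E_i$ are disjoint, and
$$C_1+\dots+C_{2m}\equiv 2mF-2\sum E_i=2L,\qquad L=mF-\sum E_i .$$
So they form an even set, with $n=2m\le 12$. A single $C_1=F-2E_1$ is not an even set: it meets the last exceptional curve over a base point of the pencil (a section of the fibration) in one point, and $1$ is odd.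

**Definition (associated double cover).** Let $C\equiv2L$ be the sum of an even set of disjoint $(-4)$-curves. The double cover $\pi\colon S\to X$ determined by $L$ and branched along $C$ is the one with $\pi_*\mathcal O_S=\mathcal O_X\oplus\mathcal O_X(-L)$, whose multiplication $\mathcal O(-L)^{\otimes 2}\to\mathcal O_X$ is given by the equation of $C$.

Since $C$ is smooth, $S$ is smooth. The standard formulas are
$$K_S=\pi^*(K_X+L),\qquad \pi_*\omega_S=\omega_X\oplus\omega_X(L),\qquad \chi(\mathcal O_S)=2\chi(\mathcal O_X)+\tfrac12L(L+K_X).$$
From now on put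
$$M:=K_X+L,\qquad k:=M^2 .$$
From $(2L)^2=C^2=-4n$ we get $L^2=-n$, and from $K_X\cdot C=2n$ we get $K_X\cdot L=n$. Hence
$$k=K_X^2+2n-n=K_X^2+n,\qquad K_S^2=2k,\qquad L(L+K_X)=0,\qquad M\cdot C_i=2-2=0. \tag{1}$$
If $X$ is rational, then $\chi(\mathcal O_S)=2$, that is, $p_g(S)=1+q(S)$. Also $p_g(S)=p_g(X)+h^0(M)$, which equals $h^0(M)$ if $p_g(X)=0$.

*Example.* In the elliptic example $K_X=-F+\sum E_i$, so $M=(m-1)F$ and $k=0$. For $m=1$ we get $M=0$, hence $K_S=0$, $p_g(S)=h^0(\mathcal O_X)=1$ and $q(S)=p_g(S)-1=0$: $S$ is a K3 surface.

**Definition (minimality hypothesis).** We say the hypothesis holds if $S$ is minimal. Equivalently, $M=K_X+L$ is nef; equivalently, there is no $(-1)$-curve $E$ on $X$ with $E\cdot C=0$.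

*Example.* In the elliptic example $M=(m-1)F$ is nef, so the hypothesis holds. If we blow up one more point of $X$ away from $C$, with exceptional curve $E$, then $M$ becomes $(m-1)F+E$. This has degree $-1$ on $E$, and $S$ acquires two $(-1)$-curves over $E$. This kind of blow-up is what the hypothesis excludes.

A surface of general type is minimal if and only if its canonical class is nef, and then $K^2>0$. So we want $M$ nef with $k>0$.

The question comes from the paper of María Martí Sánchez (https://ir.library.osaka-u.ac.jp/repo/ouka/all/12423/ojm48_03_675.pdf), where the following is stated. An even set of $(-4)$-curves has at most $12$ members; $S$ always has Kodaira dimension $\ge0$; Kodaira dimensions $0$ and $1$ occur. If $S$ is minimal of general type, then $-n<K_X^2\le-1$, $2\le K_S^2\le2(n-1)$ and $n\ge2$. Moreover, if $S$ is regular then $2\le K_S^2\le8$ and $2\le n\le9$; if $S$ is irregular then $q(S)=1$, $6\le K_S^2\le10$ and $4\le n\le9$. About the general type case the paper says: "We do not know if this case can happen."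

So we ask: *are there a smooth rational surface $X$ and an even set of disjoint $(-4)$-curves on $X$ whose double cover $S$ is a minimal surface of general type?* The answer is yes, and we will see examples with $n=8$, $K_X^2=-6$ and with $n=6$, $K_X^2=-4$.

## Elliptic pencils always give $M^2=0$

The elliptic example realizes Kodaira dimension $0$ for $m=1$. For $2\le m\le6$ the class $M=(m-1)F$ is nef, so $S$ is minimal. Also $K_S^2=0$, so $S$ is not of general type, while $h^0(jK_S)\ge h^0(X,j(m-1)F)\ge j(m-1)+1$ grows linearly in $j$. So $S$ has Kodaira dimension $1$.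

The first thing to try is to vary this: other elliptic fibrations, other singular fibers, other choices of $(-4)$-curves inside fibers. This never produces general type, and we can see exactly why. Suppose $X$ has an elliptic fibration with fiber $F$ and every $C_i$ lies in a fiber. Then $K_X\cdot F=0$ and $C\cdot F=0$, so $M\cdot F=0$. If $M^2>0$, the Hodge index theorem says the intersection form is negative definite on $M^\perp$ modulo numerical equivalence. But $F\in M^\perp$ has $F^2=0$, which forces $F$ to be numerically trivial; this is absurd for a fiber. So the approach stops at $k=0$, for every choice of fibers.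

What we need instead is a nef and big class $M$, orthogonal to all $C_i$, with
$$2M\sim 2K_X+C,$$
although $X$ is rational, so that $h^0(2K_X)=0$. We look for a surface where $2K_X$ is explicitly "(pullback of an ample class) minus (disjoint $(-4)$-curves)". Before building one, let us see which numbers $k,n$ are allowed.

## Numerical constraints when $M^2>0$

**Theorem B.** Let $X$ be a smooth rational surface with an even set of $n$ disjoint $(-4)$-curves whose double cover $S$ is minimal of general type. Then
$$k+1\ \le\ n\ \le\ 10-k+2q(S).$$
So $K_S^2+2n\le20$ if $S$ is regular and $K_S^2+2n\le24$ if $q(S)=1$. In the regular case the upper bound is sharp: $k=2$, $n=8$ occurs.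

We prove the inequalities now; sharpness follows from the first example below.

**Step 1: preliminaries.** This step collects the intersection numbers. Since $K_S=\pi^*M$ is nef, $2\,M\cdot\Gamma=\pi^*M\cdot\pi^*\Gamma\ge0$ for every curve $\Gamma\subset X$; so $M$ is nef. Also $k=\frac12K_S^2>0$, so $M$ is big. By (1), $M\cdot C_i=0$, so $M\cdot L=\frac12M\cdot C=0$ and $M\cdot K_X=M\cdot(M-L)=k$.

**Step 2: the lower bound.** The aim is to compute $h^0(2M)$ and compare it with $h^0(2K_X)=0$. Recall Kawamata–Viehweg vanishing: if $N$ is a nef and big $\mathbb Q$-divisor on a smooth projective surface whose fractional part has simple normal crossing support, then $h^i(K_X+\lceil N\rceil)=0$ for $i>0$. Take $N=(2M-K_X)-\frac12C$. Numerically $N$ is $2M-K_X-L=M$, which is nef and big. Its fractional part is supported on the smooth curve $C$, and $\lceil N\rceil=2M-K_X$. So $h^i(2M)=0$ for $i>0$, and Riemann–Roch gives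
$$h^0(2M)=\chi(2M)=1+\tfrac12\,2M\cdot(2M-K_X)=1+(2k-k)=1+k .$$
Now $2K_X=2M-2L\sim2M-C$, and $2M|_{C_i}$ has degree $0$ on $C_i\cong\mathbb P^1$, so $2M|_{C_i}\cong\mathcal O_{\mathbb P^1}$. The sequence
$$0\to H^0(2K_X)\to H^0(2M)\to\bigoplus_{i=1}^nH^0(\mathcal O_{C_i})=\mathbb C^n$$
gives $0=h^0(2K_X)\ge k+1-n$. In particular $n=1$ is impossible.

**Step 3: the upper bound.** The aim is to fit $H^{2,0}(S)$ and its conjugate into the anti-invariant cohomology of the covering involution $\sigma$. Write $q=q(S)$. We have $\chi(\mathcal O_S)=2$ and $p_g(S)=1+q$. Noether's formula $12\chi(\mathcal O_S)=K_S^2+e(S)$ gives $e(S)=24-2k$. As $b_1=b_3=2q$, we get $b_2(S)=e(S)-2+4q=22-2k+4q$. Since $X=S/\sigma$, $H^2(S,\mathbb C)^\sigma\cong H^2(X,\mathbb C)$. As $X$ is rational, this has dimension $10-K_X^2=10-k+n$ by (1). So the anti-invariant part $H^-$ of $H^2(S,\mathbb C)$ has dimension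
$$(22-2k+4q)-(10-k+n)=12-k-n+4q .$$
In the decomposition $\pi_*\omega_S=\omega_X\oplus\omega_X(L)$, the invariant holomorphic $2$-forms are the pullbacks from $H^0(K_X)=0$. So all holomorphic $2$-forms on $S$ are anti-invariant. Since $H^-$ is stable under complex conjugation, $H^{2,0}\oplus H^{0,2}\subset H^-$. Hence $12-k-n+4q\ge2p_g(S)=2+2q$, that is, $n\le10-k+2q$. Since $K_S^2=2k$, this reads $K_S^2+2n\le20+4q$. $\square$

## Three concurrent lines and a $(-4)$-curve

Here is a local computation that produces a $(-4)$-curve from a very degenerate branch locus. Consider the lines $x=0$, $y=0$, $x+y=0$ in the affine plane.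

*First cover.* Adjoin the square roots of the products of pairs, $xy$, $x(x+y)$, $y(x+y)$. The product of these three is a square, so this is a cover with group $\mathbb F_2^2$. Blow up the origin and use the chart $y=xs$, in which $E=\{x=0\}$. The three functions become $x^2s$, $x^2(1+s)$, $x^2s(1+s)$. Up to squares they are $s$, $1+s$, $s(1+s)$. So $E$ is not in the branch locus, and the preimage of $E$ is given by $a^2=s$, $b^2=1+s$, that is, the conic $b^2-a^2=1$. Completed over $s=\infty$, it is a smooth rational curve mapping with degree $4$ to $E$, and its self-intersection is $4\cdot(-1)=-4$. We get a $(-4)$-curve.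

*Second cover.* Adjoin all three square roots, $u^2=x$, $v^2=y$, $w^2=x+y$, with group $\mathbb F_2^3$. The result is $w^2=u^2+v^2$, an ordinary double point, and no $(-4)$-curve appears. After the blow-up, $E$ is a branch curve here, because the function $x$ vanishes to odd order on $E$.

The difference lies in which element of the group fixes the cover over each line. In the first cover these elements are the three nonzero elements of $\mathbb F_2^2$, with sum $0$; in the second they are a basis of $\mathbb F_2^3$. We now globalize this with seven lines in $\mathbb P^2$, one for each nonzero element of $\mathbb F_2^3$.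

## Labeled lines and zero-sum triple points

Let $G=\mathbb F_2^3$ with basis $e_1,e_2,e_3$, and $G^\vee=\operatorname{Hom}(G,\mathbb F_2)$. A *plane* of $G$ is a subgroup of order $4$; the planes are the kernels of the seven nonzero $\lambda\in G^\vee$. Two distinct planes share exactly one nonzero vector. Two distinct nonzero vectors of $G$ are always linearly independent.

**Definition (labeled lines, zero-sum points).** Let $\{\ell_g\}_{g\in G\setminus0}$ be seven distinct lines in $\mathbb P^2$, no four through a point. The labels at a point are the $g$ with $\ell_g$ through it. A triple point $t$ with labels $g,g',g''$ is zero-sum if $g+g'+g''=0$; then $\Lambda_t:=\{0,g,g',g''\}$ is a plane of $G$. Let $T$ be the set of zero-sum triple points and $T'$ the set of other triple points. For $p\in G\setminus0$ put $T_p=\{t\in T:p\notin\Lambda_t\}$.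

*Example.* If $\ell_{e_1}$, $\ell_{e_2}$, $\ell_{e_1+e_2}$ meet at a point $t$, then $t\in T$ with $\Lambda_t=\langle e_1,e_2\rangle$, and $t\in T_p$ for $p=e_1+e_2+e_3$ but $t\notin T_{e_1}$. If $\ell_{e_1},\ell_{e_2},\ell_{e_3}$ meet at a point, it lies in $T'$.

**Theorem A.** To $\{\ell_g\}$ one associates a smooth projective surface $X$ and a $G$-cover $f\colon X\to Z$ of the blow-up $Z$ of $\mathbb P^2$ at $T\cup T'$, with exceptional curves $E_t$, such that:

1. $p_g(X)=q(X)=0$, $K_X^2=2-2|T|$, and $X$ is rational if and only if $T$ is not contained in a line.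
2. For $t\in T$, $f^*E_t$ is a disjoint union of two $(-4)$-curves. For each $p$, $C_p:=\sum_{t\in T_p}f^*E_t$ is $2L_p$ for some $L_p\in\operatorname{Pic}X$.
3. If $C_p\ne0$, the double cover $S_p$ defined by $(C_p,L_p)$ is minimal of general type if and only if $T_p=T$. In that case $K_{S_p}^2=4$.
4. $X$ is rational and $S_p$ is minimal of general type if and only if $T_p=T$ and $|T|\ge3$. Then $|T|\in\{3,4\}$, $n=2|T|\in\{6,8\}$, $p_g(S_p)=1$, $q(S_p)=0$. Both values occur.

**Corollary.** There are a smooth rational surface $X$ and an even set of disjoint $(-4)$-curves on $X$ whose double cover $S$ is minimal of general type.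

The mechanism is the following. Let $H$ be the pullback of a line to $Z$. We will find $2K_X\sim f^*(H-\sum_{t\in T}E_t)$, so that bicanonical curves correspond to lines through all points of $T$. If $T=\emptyset$ there is a net of lines, so $h^0(2K_X)=3$; with one point in $T$ we get $2$, with two points $1$. As soon as $T$ has three non-collinear points we get $0$, and $X$ becomes rational. But adding back $\sum_{t\in T}f^*E_t$ always gives $f^*H$, which is nef and big. The surfaces $X$ used for the Corollary are resolutions of degenerate Campedelli surfaces.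

## Two arrangements of seven lines

We first exhibit arrangements with $T_p=T$ and $|T|=4$ or $3$; with Theorem A they prove the Corollary. Take $p=e_1+e_2+e_3$. The planes that miss $p$ are the kernels of the $\lambda$ with $\lambda(p)=1$. In coordinates these $\lambda$ are the three coordinate functions and their sum. So the four planes are
$$\langle e_2,e_3\rangle,\quad\langle e_1,e_3\rangle,\quad\langle e_1,e_2\rangle,\quad\{0,\ e_2+e_3,\ e_1+e_3,\ e_1+e_2\},$$
and we want the corresponding triples of lines to be concurrent. Let $x_1,x_2,x_3$ be coordinates on $\mathbb P^2$ and $q_1,q_2,q_3$ the coordinate points. Put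
$$\ell_{e_i}=\{x_i=0\},\qquad \ell_p=\{x_1+x_2+x_3=0\},\qquad m_i:=\ell_{e_j+e_k}\ \text{ for }\{i,j,k\}=\{1,2,3\}.$$

**Arrangement (I).** $m_1\colon x_2=x_3$, $m_2\colon x_1=x_3$, $m_3\colon x_1=x_2$. The six lines other than $\ell_p$ are the lines joining $q_1,q_2,q_3,q_4=(1{:}1{:}1)$ in pairs. Exactly three of them pass through each $q_i$. Of the $15$ pairs of lines, $4\cdot3=12$ meet at the $q_i$. The remaining three pairs $\{x_i=0\},m_i$ meet at $(0{:}1{:}1),(1{:}0{:}1),(1{:}1{:}0)$. On these seven points $x_1+x_2+x_3$ takes the values $1,1,1,3,2,2,2$, so $\ell_p$ avoids all of them.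

**Arrangement (II).** $m_1\colon x_2=x_3$, $m_2\colon x_1=x_3$, $m_3\colon x_1=2x_2$. Three of the six lines pass through each of $q_1,q_2,q_3$, which accounts for $9$ pairs. The other six pairs meet at
$$(0{:}1{:}1),\ (1{:}0{:}1),\ (2{:}1{:}0),\ (1{:}1{:}1),\ (2{:}1{:}1),\ (2{:}1{:}2),$$
namely the points $\{x_i=0\}\cap m_i$ for $i=1,2,3$, then $m_1\cap m_2$, $m_1\cap m_3$, $m_2\cap m_3$. Substituting into the other four equations shows that each of these points lies on exactly two of the six lines; for instance $(1{:}1{:}1)\notin m_3$ since $1\ne2$. The values of $x_1+x_2+x_3$ on them are $2,2,3,3,4,5$, and on the $q_i$ they are $1$, so $\ell_p$ avoids all these points.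

In both cases $\ell_p$ passes through no intersection point of the other lines, so it meets them in six distinct double points. No four lines are concurrent. The labels at $q_i$ ($i\le3$) are $e_j,e_k,e_j+e_k$, and the labels at $q_4$ in (I) are $e_2+e_3,e_1+e_3,e_1+e_2$. All these triples sum to zero, and none of the planes contains $p$. Hence $T'=\emptyset$, with $T=T_p=\{q_1,\dots,q_4\}$ in (I) and $T=T_p=\{q_1,q_2,q_3\}$ in (II). By Theorem A, (I) gives $n=8$, $K_X^2=-6$, and (II) gives $n=6$, $K_X^2=-4$. In both, $X$ is rational and $S=S_p$ is minimal of general type with $K_S^2=4$, $p_g(S)=1$, $q(S)=0$.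

It remains to prove Theorem A.

## The $G$-cover of the blown-up plane

**Step 1: the branch divisors.** We choose the branch data on $Z$ so that the cover will be smooth. We have $K_Z=-3H+\sum_{t\in T\cup T'}E_t$. Write $\bar\ell_g$ for the strict transform of $\ell_g$. For $g\ne0$ let
$$D_g=\bar\ell_g+\sum_{t\in T',\ \text{labels at }t\text{ sum to }g}E_t,\qquad D=\sum_{g\neq0}D_g .$$
A curve $E_t$ with $t\in T$ is not in $D$; a curve $E_t$ with $t\in T'$ belongs to exactly one $D_g$, since its label sum is nonzero.

For $t\in T'$ the sum $g+g'+g''$ of the labels differs from each of them ($g+g'+g''=g$ would mean $g'=g''$). So the line carrying the label of $E_t$ does not pass through $t$, and the components of each $D_g$ are disjoint: $D_g$ is smooth. After the triple points are blown up, the $\bar\ell_g$ meet only over double points of the arrangement, and each $E_t$ meets exactly three of them, transversally at distinct points. Hence $D$ has simple normal crossings. Through any point pass at most two of the $D_g$, with distinct, therefore independent, labels.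

**Step 2: halving the branch divisors.** For each character $\lambda\neq0$ we show that $\sum_{\lambda(g)=1}D_g$ is divisible by $2$. Let $j_t$ be the number of labels $g$ at $t$ with $\lambda(g)=1$. Exactly four $g$ have $\lambda(g)=1$. For $t\in T'$, $E_t$ appears in the sum if and only if $\lambda$(sum of labels)$=1$, that is, $j_t$ is odd. So
$$\sum_{\lambda(g)=1}D_g\equiv4H-\sum_{t\in T}j_tE_t-\sum_{t\in T'}\bigl(j_t-(j_t\bmod2)\bigr)E_t .$$
For $t\in T$ the labels sum to $0$, so $j_t$ is even: $j_t\in\{0,2\}$, and $j_t=0$ if and only if $\lambda|_{\Lambda_t}=0$. For $t\in T'$ we have $j_t-(j_t\bmod2)\in\{0,2\}$. So the sum equals $2L_\lambda$ with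
$$L_\lambda=2H-\sum_tc_{\lambda,t}E_t,\quad c_{\lambda,t}\in\{0,1\},\qquad\text{and for }t\in T:\ c_{\lambda,t}=0\iff\lambda|_{\Lambda_t}=0. \tag{2}$$
Put $L_0=0$ and $c_{0,t}=0$. Doubling both sides and using that $\operatorname{Pic}Z$ is torsion-free, we get $L_\lambda+L_\mu\equiv L_{\lambda+\mu}+\sum_{\lambda(g)=\mu(g)=1}D_g$ for all $\lambda,\mu$.

**Step 3: the cover.** These are the building data from which Pardini (*Abelian covers of algebraic varieties*, J. reine angew. Math. 417 (1991), Theorem 2.1 and Proposition 3.1) produces a finite flat $G$-cover $f\colon X\to Z$ with $X$ smooth and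
$$f_*\mathcal O_X=\bigoplus_{\lambda\in G^\vee}\mathcal O_Z(-L_\lambda). \tag{3}$$
In our situation the cover can be built by hand, which also shows its local form.

Let $K=\mathbb C(Z)$. Write $\ell_g$ also for a linear form defining the line, and let $u$ be a linear form whose line is not an $\ell_g$ and misses $T\cup T'$; let $U\in|H|$ be that line on $Z$. Put $\varphi_\lambda=u^{-4}\prod_{\lambda(g)=1}\ell_g\in K^*$ for $\lambda\ne0$ and $\varphi_0=1$. Put $B_\lambda=2U-\sum_tc_{\lambda,t}E_t$ for $\lambda\ne0$, a divisor in the class $L_\lambda$, and $B_0=0$. The form $\ell_g$ vanishes on $\bar\ell_g$ and on the $E_t$ with $t\in\ell_g$, so the count of Step 2 gives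
$$\operatorname{div}(\varphi_\lambda)=\sum_{\lambda(g)=1}D_g-2B_\lambda . \tag{4}$$
For $\lambda\ne\mu$ both nonzero there are exactly two $g$ with $\lambda(g)=\mu(g)=1$, and $\varphi_\lambda\varphi_\mu=\varphi_{\lambda+\mu}\bigl(u^{-2}\prod_{\lambda(g)=\mu(g)=1}\ell_g\bigr)^2$. So $\lambda\mapsto\varphi_\lambda$ is a homomorphism $G^\vee\to K^*/K^{*2}$; the cases $\lambda=\mu$ and $\mu=0$ are clear. It is injective, since for $\lambda\ne0$ the function $\varphi_\lambda$ has odd order along $\bar\ell_g$ when $\lambda(g)=1$. By Kummer theory the field $\mathcal K$ obtained by adjoining to $K$ all square roots $w_\lambda=\sqrt{\varphi_\lambda}$ is Galois of degree $8$ over $K$ with group $\operatorname{Hom}(G^\vee,\mathbb F_2)=G$. Here $\gamma\in G$ acts by $w_\lambda\mapsto(-1)^{\lambda(\gamma)}w_\lambda$, and $\mathcal K=\bigoplus_\lambda Kw_\lambda$. Let $f\colon X\to Z$ be the normalization of $Z$ in $\mathcal K$. Then $X$ is irreducible and projective, $G$ acts on it with quotient $Z$, and $f$ is finite.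

*The sheaf $f_*\mathcal O_X$.* The projections to the summands $Kw_\lambda$ are given by averaging over $G$ with signs, so they preserve integral elements, and $f_*\mathcal O_X$ is the direct sum of its pieces in $Kw_\lambda$. An element $hw_\lambda$ is integral over $\mathcal O_Z$ if and only if its square $h^2\varphi_\lambda\in K$ is regular, as $Z$ is normal. By (4) this means
$$2(\operatorname{div}h-B_\lambda)\ge-\sum_{\lambda(g)=1}D_g .$$
On the right all coefficients are $0$ or $-1$, and on the left they are even. So the condition is $\operatorname{div}h\ge B_\lambda$. Thus the piece is $\mathcal O_Z(-B_\lambda)w_\lambda\cong\mathcal O_Z(-L_\lambda)$. This is (3); in particular $f$ is flat.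

*Local form.* Let $z\in Z$, and let $g_1,\dots,g_r$ ($r\le2$) be the labels of the $D_g$ through $z$. They are independent; complete them to a basis $g_1,g_2,g_3$ of $G$, with dual basis $\lambda_1,\lambda_2,\lambda_3$. Let $x_i$ ($i\le r$) be a local equation of $D_{g_i}$ and $b_\lambda$ one of $B_\lambda$. The $\lambda$-piece of $f_*\mathcal O_X$ is generated near $z$ by $v_\lambda=b_\lambda w_\lambda$, and by (4) $\operatorname{div}(v_\lambda^2)=\sum_{\lambda(g)=1}D_g$ near $z$. Write $v_i=v_{\lambda_i}$. Then $v_i^2=\varepsilon_ix_i$ for $i\le r$ and $v_i^2=\varepsilon_i$ for $i>r$, with units $\varepsilon_i$. For $\lambda=\sum a_i\lambda_i$ with $a_i\in\{0,1\}$, both $\prod v_i^{a_i}$ and $v_\lambda$ lie in $Kw_\lambda$, and their squares have the same divisor $\sum_{i\le r}a_iD_{g_i}$ near $z$. So their ratio is a unit of $\mathcal O_{Z,z}$. Hence near $z$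
$$f_*\mathcal O_X=\mathcal O_Z[v_1,v_2,v_3]\big/\bigl(v_i^2-\varepsilon_ix_i\ (i\le r),\ v_i^2-\varepsilon_i\ (i>r)\bigr), \tag{5}$$
because the right side is free of rank $8$ on the monomials $\prod v_i^{a_i}$, which form a basis of the left side. The equations $v_i^2=\varepsilon_i$ define étale covers. So $X$ is smooth over $z$, with local coordinates obtained from those of $Z$ by replacing each $x_i$ ($i\le r$) by $v_i$. It follows that $f$ is étale off $D$, and that $f^*D_g=2R_g$ with $R_g$ reduced. More precisely, the pullback of each component of $D$ is twice a reduced divisor, while the pullback of an irreducible curve not contained in $D$ is reduced, since $f$ is étale over a general point of it.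

**Step 4: the canonical class.** We compute $2K_X$. The ramification formula $K_X=f^*K_Z+\sum_gR_g$ gives $2K_X\sim f^*(2K_Z+D)$. In $2K_Z+D$ the coefficient of $H$ is $-6+7=1$. The coefficient of $E_t$ is $2-3=-1$ for $t\in T$, and $2-3+1=0$ for $t\in T'$. So
$$2K_X\sim f^*\Bigl(H-\sum_{t\in T}E_t\Bigr). \tag{6}$$
By duality for finite flat morphisms, (3) also gives $f_*\omega_X=\bigoplus_\lambda\omega_Z(L_\lambda)$. By the projection formula, for any divisor $A$ on $Z$,
$$h^0(X,f^*A)=\sum_\lambda h^0(Z,A-L_\lambda). \tag{7}$$

## Rationality of $X$

This proves part 1. Throughout we use that $H$ is nef, so a divisor on $Z$ with negative $H$-degree has no sections.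

**Step 5: invariants.** By (6), $4K_X^2=8\bigl(H-\sum_{t\in T}E_t\bigr)^2=8(1-|T|)$, so $K_X^2=2-2|T|$. Next, $p_g(X)=\sum_\lambda h^0(K_Z+L_\lambda)=0$: for $\lambda=0$ because $Z$ is rational, and for $\lambda\ne0$ because the $H$-degree is $-3+2=-1$. For $\lambda\neq0$, (2) gives
$$L_\lambda(L_\lambda+K_Z)=\Bigl(2H-\sum_tc_{\lambda,t}E_t\Bigr)\Bigl(-H+\sum_t(1-c_{\lambda,t})E_t\Bigr)=-2+\sum_tc_{\lambda,t}(1-c_{\lambda,t})=-2,$$
as each $c_{\lambda,t}$ is $0$ or $1$. So $\chi(-L_\lambda)=1+\frac12L_\lambda(L_\lambda+K_Z)=0$. Therefore $\chi(\mathcal O_X)=\chi(\mathcal O_Z)=1$ and $q(X)=1+p_g(X)-\chi(\mathcal O_X)=0$.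

**Step 6: the bigenus.** We compute $P_2$ in order to apply Castelnuovo's criterion. By (6) and (7),
$$P_2(X)=\sum_\lambda h^0\Bigl(H-\sum_{t\in T}E_t-L_\lambda\Bigr)=h^0\Bigl(H-\sum_{t\in T}E_t\Bigr),$$
since for $\lambda\ne0$ the $H$-degree is $1-2=-1$. The right side counts lines through $T$; it is $0$ if and only if $T$ is not contained in a line. Castelnuovo's criterion says that a smooth projective surface is rational if and only if $q=P_2=0$. Since $q(X)=0$, part 1 is proved.

## The curves over zero-sum points and their parity

This proves part 2.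

**Step 7: two $(-4)$-curves over each $t\in T$.** We identify $f^*E_t$. The curve $E_t$ is not in $D$, and it meets $D$ transversally at three points, one on each $\bar\ell_g$ through $t$. Near such a point, $Z$ has coordinates $x_1,y$ with $D=\{x_1=0\}$ and $E_t=\{y=0\}$. By (5), $X$ has coordinates $v_1,y$ there, and $f^*E_t=\{y=0\}$. Elsewhere along $E_t$, $f$ is étale. So $f^*E_t$ is a smooth curve.

As $f$ is flat, (3) restricts to $f_*\mathcal O_{f^*E_t}=\bigoplus_\lambda\mathcal O_{E_t}(-L_\lambda)$, and $L_\lambda\cdot E_t=c_{\lambda,t}$. By (2), $c_{\lambda,t}=0$ exactly for the two characters that vanish on the plane $\Lambda_t$, and $c_{\lambda,t}=1$ for the six others. Since $\mathcal O_{\mathbb P^1}(-1)$ has no cohomology,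
$$h^0(\mathcal O_{f^*E_t})=2,\qquad\chi(\mathcal O_{f^*E_t})=2 .$$
So $f^*E_t$ has two connected components, of genera $\gamma_1,\gamma_2$ with $(1-\gamma_1)+(1-\gamma_2)=2$; both are rational. Each component surjects onto the connected curve $E_t$, and $G$ acts transitively on the fibers of $f$, so $G$ exchanges the two components. They have equal self-intersection, and $(f^*E_t)^2=8\cdot(-1)=-8$. So each is a $(-4)$-curve. For different $t$ the $E_t$ are disjoint, hence so are these curves.

**Step 8: evenness of $C_p$.** We find a rational function whose divisor on $X$ is $C_p$ modulo $2$. Choose a plane $\{0,p,g,g'\}$ of $G$, with $g'=g+p$. On $Z$ the function $\ell_g\ell_{g'}/\ell_p^2$ has divisor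
$$\bar\ell_g+\bar\ell_{g'}-2\bar\ell_p+\sum_t\nu_tE_t,\qquad\nu_t\equiv\operatorname{mult}_t\ell_g+\operatorname{mult}_t\ell_{g'}\pmod2 .$$
For $t\in T$, the line $\ell_g$ passes through $t$ if and only if $g\in\Lambda_t$.

* If $p\in\Lambda_t$, then $\Lambda_t$ equals $\{0,p,g,g'\}$ or meets it exactly in $\{0,p\}$. So it contains both or none of $g,g'$, and $\nu_t$ is even.
* If $p\notin\Lambda_t$, then $\Lambda_t\ne\{0,p,g,g'\}$. The two planes share exactly one nonzero vector, which is $g$ or $g'$. So $\nu_t$ is odd.

Let $\bar R_g$ be the reduced preimage of $\bar\ell_g$, and $R_t$ that of $E_t$ for $t\in T'$; these are preimages of branch components, so $f^*\bar\ell_g=2\bar R_g$ and $f^*E_t=2R_t$. The pulled-back function has divisor $2A+\sum_{t\in T_p}f^*E_t$ with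
$$A=\bar R_g+\bar R_{g'}-2\bar R_p+\sum_{t\in T'}\nu_tR_t+\sum_{t\in T\setminus T_p}\tfrac{\nu_t}2f^*E_t+\sum_{t\in T_p}\tfrac{\nu_t-1}2f^*E_t .$$
Hence $C_p\sim-2A$, and $L_p:=\mathcal O_X(-A)$ satisfies $2L_p\equiv C_p$.

## When $S_p$ is minimal of general type

This proves part 3. Let $C_p\ne0$ and let $\pi\colon S_p\to X$ be the double cover.

**Step 9: the class $K_X+L_p$.** Adding $2L_p\sim\sum_{t\in T_p}f^*E_t$ to (6) gives
$$2(K_X+L_p)\sim f^*\Bigl(H-\sum_{t\in T\setminus T_p}E_t\Bigr),\qquad(K_X+L_p)^2=\tfrac84\bigl(1-|T\setminus T_p|\bigr)=2\bigl(1-|T\setminus T_p|\bigr). \tag{8}$$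
The surface $S_p$ is smooth because $C_p$ is, and it is connected because the branch locus is non-empty. Also $K_{S_p}=\pi^*(K_X+L_p)$.

**Step 10: the two cases.** If $T_p=T$, then $2(K_X+L_p)\sim f^*H$ is nef with square $8$. So $K_{S_p}$ is nef and big, hence $S_p$ is minimal of general type, and $K_{S_p}^2=2\cdot2=4$. If $T_p\ne T$, then (8) gives $K_{S_p}^2\le0$, so $S_p$ is not minimal of general type. This is part 3.

When $T_p=T$, the minimality hypothesis also holds in its third form. If $E$ were a $(-1)$-curve with $E\cdot C_p=0$, then $(K_X+L_p)\cdot E=-1+0<0$, contradicting nefness.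

## Four planes missing $p$, and the value of $p_g$

This proves part 4.

**Step 11: counting planes.** We bound $|T|$ when $T_p=T$. The map $t\mapsto\Lambda_t$ is injective, since $\Lambda_t$ determines three lines through $t$, hence $t$. Exactly four planes miss $p$, namely the kernels of the four $\lambda$ with $\lambda(p)=1$. So $T_p=T$ implies $|T|\le4$. If moreover $g\ne0,p$, then exactly two $\lambda$ satisfy $\lambda(p)=1$, $\lambda(g)=0$, so
$$\text{every }g\ne0,p\text{ lies in exactly two of the four planes missing }p. \tag{9}$$

**Step 12: the equivalence.** Suppose $X$ is rational and $S_p$ is minimal of general type. By part 3, $T_p=T$. By part 1, $T$ is not contained in a line, so $|T|\ge3$.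

Conversely let $T_p=T$ and $|T|\ge3$. Then $C_p\ne0$, and $S_p$ is minimal of general type by part 3. Take three points $t_1,t_2,t_3\in T$. The planes $\Lambda_{t_1},\Lambda_{t_2},\Lambda_{t_3}$ are distinct and miss $p$, and any two of them share one nonzero vector. The three vectors obtained are distinct: if two of them coincided, that vector would lie in all three planes, against (9). If $g$ is the common vector of $\Lambda_{t_i}$ and $\Lambda_{t_j}$, then $\ell_g$ passes through $t_i$ and $t_j$. So the lines $t_1t_2$, $t_1t_3$, $t_2t_3$ are three distinct lines of the arrangement. Hence $t_1,t_2,t_3$ are not collinear, $T$ is not contained in a line, and $X$ is rational by part 1.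

In this case $|T|\in\{3,4\}$ by Step 11, and $n=2|T|\in\{6,8\}$ by part 2. Both values occur by the arrangements (II) and (I).

**Step 13: $p_g(S_p)=1$ and $q(S_p)=0$.** We keep $T_p=T$, $|T|\ge3$ and write $S=S_p$, $M=K_X+L_p$. As $X$ is rational, $\chi(\mathcal O_S)=2$ and $p_g(S)=h^0(M)=1+q(S)\ge1$. It suffices to show $h^0(M)\le1$.

By (8), $2M\sim f^*H$, and by (7)
$$H^0(X,2M)\cong\bigoplus_\lambda H^0(Z,H-L_\lambda)=H^0(Z,H),$$
since for $\lambda\ne0$ the $H$-degree of $H-L_\lambda$ is $-1$. So every member of $|2M|$ is the pullback to $X$ of a line of $\mathbb P^2$. Let $0\ne s\in H^0(M)$. Then $2\operatorname{div}(s)$ is the pullback of a line $m$, and all its multiplicities are even. We determine $m$.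

* Let $t\in T$. The curve $f^*E_t$ is reduced and occurs in the pullback of $m$ with multiplicity $\operatorname{mult}_tm\le1$. This is even, so it is $0$: the line $m$ avoids $T$.
* If $m$ were none of the $\ell_g$, its strict transform would not be contained in $D$, so its pullback to $X$ would be reduced and nonzero, not even. So $m=\ell_g$ for some $g$.
* If $g\ne p$, then by (9) $g$ lies in two of the four planes missing $p$, hence in at least one of any three of them. As $|T|\ge3$ and $T=T_p$, $g\in\Lambda_t$ for some $t\in T$, so $\ell_g$ passes through $t$, against the first point.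

Hence $m=\ell_p$, and $\operatorname{div}(s)$ is determined uniquely. So $h^0(M)\le1$, which gives $p_g(S)=1$ and $q(S)=0$. This completes the proof of Theorem A, and with arrangements (I) and (II) also of the Corollary. $\square$

## Sharpness of the upper bound, and what stays undecided

In arrangement (I) we have $q(S)=0$, $n=8$ and $k=K_X^2+n=-6+8=2$. So $n=8=10-k$, and the upper bound of Theorem B is attained in the regular case. This proves the last statement of Theorem B. $\square$

Arrangement (II) has $k=-4+6=2$ and $n=6$, which lies strictly inside the range $3\le n\le8$ that Theorem B allows for $k=2$, $q(S)=0$. The arguments above do not determine whether the irregular case $q(S)=1$ occurs, nor which regular pairs $(k,n)$ other than $(2,6)$ and $(2,8)$ allowed by Theorem B occur.
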